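# Directional errors in the two-sided step-down test

## 1. Uncorrelated estimates

We begin with estimates that are uncorrelated, where the question can be settled with one identity for the normal density. The model is stated for a general common correlation $\varrho$, because nothing in the definitions depends on $\varrho=0$. The first proof then takes $\varrho=0$.

### The model and the step-down rule

Let $k\ge2$ and let $\theta_1,\dots,\theta_k\in\mathbb R$ be unknown. The estimators $\hat\theta_1,\dots,\hat\theta_k$ are jointly normal with means $\theta_i$, common variance $\tau^2\sigma^2$ ($\tau>0$ known, $\sigma^2>0$ unknown) and common correlation $\varrho\in[0,1)$. The value $\varrho=0$ covers normalized orthogonal contrasts; $0<\varrho<1$ covers comparisons of treatments with a control. Independently of the $\hat\theta_i$ we observe $S^2$, distributed as $\sigma^2\chi^2_\nu/\nu$ with an integer $\nu\ge1$. Put $T_i=\hat\theta_i/(\tau S)$ and fix $\alpha\in(0,1)$. For each $i$ we test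
$$H_i:\ \theta_i=0\qquad\text{against}\qquad \theta_i\neq0 .$$

It is convenient to remove the scale. Let $X_i=\hat\theta_i/(\tau\sigma)$, $\mu_i=\theta_i/(\tau\sigma)$, $s=S/\sigma$. Then $s>0$ almost surely, $s$ is independent of $X$, $T_i=X_i/s$, and $X\sim N(\mu,R)$, where $R$ has unit diagonal and off-diagonal entries $\varrho$. The matrix $R$ is nonsingular. Let $I_0,I_+,I_-$ be the sets of $i$ with $\mu_i=0$, $\mu_i>0$, $\mu_i<0$. Throughout, $Z\sim N(0,R)$ is independent of $s$.

**Definition (critical values).** For $1\le m\le k$ let $c_m$ be the upper $\alpha$ point of $\max_{i\le m}|T_i|$ when $\theta_1=\dots=\theta_m=0$, that is, of $\max_{i\le m}|Z_i|/s$. Put $c_0=0$.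

**Definition (SD2 and SS2).** Order $|T|_{(1)}\le\dots\le|T|_{(k)}$, with corresponding hypotheses $H_{(1)},\dots,H_{(k)}$. The step-down procedure SD2 rejects $H_{(m)}$ if and only if $|T|_{(l)}>c_l$ for all $l=k,k-1,\dots,m$. So it starts at the largest statistic and stops at the first acceptance, retaining everything below. Each rejection of $H_i$ comes with the decision $\theta_i>0$ if $T_i>0$ and $\theta_i<0$ if $T_i<0$. The single-step procedure SS2 rejects $H_i$ if and only if $|T_i|>c_k$, with the same directional decisions.

**Definition (errors).** A type III error is the rejection of $H_i$ with $\theta_i\ne0$ together with the wrong sign. In these notes an *error* is a rejection of some $i\in I_0$ or a type III error. The familywise error rate is $\mathrm{FWE}(\theta,\sigma^2)=P(\text{at least one error})$. The requirement is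
$$\mathrm{FWE}(\theta,\sigma^2)\le\alpha\qquad\text{for all }\theta\in\mathbb R^k,\ \sigma^2>0. \tag{1}$$

It is known that SS2 and SD2 both satisfy (1) when only rejections of true hypotheses count, and that SS2 satisfies (1) also when type III errors count. The paper "Sample Size Determination For Step-Down Multiple Test Procedures: Orthogonal Contrasts And Comparisons With A Control" raises the remaining case: does SD2 satisfy (1) when type III errors are counted? We shall not use the known results.

For $k=2$, SD2 reads: if $\max(|T_1|,|T_2|)\le c_2$, reject nothing. Otherwise reject the hypothesis with the larger statistic, and reject the other one as well if its statistic exceeds $c_1$ in absolute value. Suppose $\theta_1>0$ and the data give $T_1=-a$ with $c_1<a\le c_2<T_2$. Then SD2 rejects both hypotheses and announces $\theta_1<0$, a type III error. SS2 rejects only $H_2$ and does not make that error. Such data can occur, because $c_1<c_2$: we have $P(|Z_1|>c_2s)<P(\max(|Z_1|,|Z_2|)>c_2s)=\alpha$. The greater power of SD2 is also a greater exposure to wrong signs.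

Two facts about the $c_m$ are needed. For $s>0$ let
$$p_n(s)=P(|Z_j|\le c_ns\ \text{ for all } j\in M),\qquad |M|=n,\qquad p_0=1 ;$$
by exchangeability this depends only on $n$. For fixed $s>0$, the function $u\mapsto P(\max_{i\le m}|Z_i|\le us)$ is continuous and strictly increasing on $[0,\infty)$, from $0$ to $1$, because $Z$ has a positive density. Averaging over $s$ keeps these properties (continuity and limits by dominated convergence). So the upper $\alpha$ point is attained exactly and is positive:
$$E\,p_n(s)=1-\alpha\quad(1\le n\le k),\qquad c_m>0\quad(m\ge1). \tag{2}$$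
Since $P(\max_{i\le m}|Z_i|/s>c_{m+1})\le P(\max_{i\le m+1}|Z_i|/s>c_{m+1})=\alpha$, also $0=c_0<c_1\le c_2\le\dots\le c_k$.

### A deterministic criterion

The next lemma contains everything we shall use about the rule SD2. It says that one set $M$ of small statistics, together with a one-sided bound outside $M$, rules out errors. Ties among the $|T_i|$ have probability $0$, and the proof is valid for any tie-breaking.

**Lemma 1.** Let $M\supseteq I_0$ and $n=|M|$. Suppose $|T_j|\le c_n$ for $j\in M$, $T_i\ge-c_n$ for $i\in I_+\setminus M$, and $T_i\le c_n$ for $i\in I_-\setminus M$. Then SD2 makes no error.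

*Proof.* Let $l'$ be the highest position, in the order used by SD2, of a member of $M$ (with $l'=0$ if $M=\emptyset$). Since $M$ has $n$ members, $l'\ge n$. If $M\ne\emptyset$, then $|T|_{(l')}\le c_n\le c_{l'}$, so position $l'$ is not rejected and positions $1,\dots,l'$ are all retained. Hence no member of $M$ is rejected; in particular no true hypothesis is rejected. Now let $i\notin M$ be rejected. It sits at a position $l>l'\ge n$, so $|T_i|>c_l\ge c_n\ge0$. If $i\in I_+$, then $T_i\ge-c_n$ forces $T_i>0$, the correct sign. If $i\in I_-$, then $T_i\le c_n$ forces $T_i<0$, again correct. $\square$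

### Splitting a shifted normal law

**Proposition 2.** If $\varrho=0$, then SD2 satisfies (1) with type III errors counted.

*Proof.* **Step 1: write each shifted normal law as a mixture.** The aim is to separate a symmetric part, which can be treated like a true null, from a part that always has the right sign. Let $m>0$ and let $\varphi$ be the standard normal density, $\Phi$ its distribution function. Then for $x\neq0$
$$\varphi(x-m)=\varphi(|x|+m)+\big[\varphi(x-m)-\varphi(x+m)\big]1_{\{x>0\}} . \tag{3}$$
For $x<0$ this holds because $|x|+m=-(x-m)$, and for $x>0$ it is an identity. The bracket is positive for $x>0$, since $|x-m|<x+m$. The first term has total mass $q=2\int_0^\infty\varphi(x+m)\,dx=2\Phi(-m)$. So a draw from $N(m,1)$ can be made as follows: with probability $q$ draw from the symmetric density $\varphi(|x|+m)/q$, and with probability $1-q$ draw from a density supported on $(0,\infty)$.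

**Step 2: the symmetric part is smaller than a null statistic.** Let $U$ have density $\varphi(|x|+m)/q$ and let $Z_1\sim N(0,1)$. On $(0,\infty)$ the densities of $|U|$ and $|Z_1|$ have ratio proportional to $\varphi(x+m)/\varphi(x)=e^{-mx-m^2/2}$, which decreases in $x$. Hence the difference of the two densities is first $\ge0$ and then $\le0$, and the difference of the distribution functions rises from $0$ and then falls back to $0$. Therefore $P(|U|\le u)\ge P(|Z_1|\le u)$ for all $u\ge 0$.

**Step 3: assemble.** For $i\in I_+\cup I_-$ build $X_i$ by the mixture with $m=|\mu_i|$ (mirrored if $\mu_i<0$), independently over $i$ and independently of $s$. Let $M$ consist of $I_0$ and of the $i$ whose symmetric part was drawn, and put $n=|M|$. Given the choices and given $s$, the $X_j$, $j\in M$, are independent, and by Step 2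
$$P(|X_j|\le c_ns\ \forall j\in M)\ \ge\ \prod_{j\in M}P(|Z_j|\le c_ns)=p_n(s).$$
The $X_i$ with $i\notin M$ have the right sign. So on this event Lemma 1 applies and there is no error. With $\pi_n=P(|M|=n)$, which does not depend on $s$, we get $P(\text{no error}\mid s)\ge\sum_n\pi_np_n(s)$. Taking expectations with (2), $P(\text{no error})\ge\pi_0+(1-\alpha)(1-\pi_0)\ge1-\alpha$. $\square$

The identity (3) has a picture. Start a Brownian motion at $m>0$ and run it to time $1$. By the reflection principle, the paths that hit $0$ end with density $\varphi(|x|+m)$, and the paths that never hit $0$ end with density $\varphi(x-m)-\varphi(x+m)$ on $x>0$. So $M$ is the set of coordinates that start at $0$ or reach $0$ before time $1$. What changes if the coordinates are correlated?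

## 2. What correlation changes

The answer to the question is yes, in the following form.

**Theorem A.** In the model of Section 1, for all integers $k\ge2$ and $\nu\ge1$, all $\varrho\in[0,1)$, $\alpha\in(0,1)$, $\theta\in\mathbb R^k$ and $\sigma^2>0$, the probability that SD2 rejects some true $H_i$ or makes some type III error is at most $\alpha$. It equals $\alpha$ if $\theta_1=\dots=\theta_k=0$, and is strictly less than $\alpha$ for every other $\theta$. In particular SD2 satisfies (1) with type III errors counted.

### Centering is enough only for the single-step rule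

For SS2, correlation is harmless. If SS2 makes an error at $i$, then $X_i$ deviates from $\mu_i$ by more than $c_ks$: for instance, if $\mu_i>0$ and $T_i<-c_k$, then $X_i-\mu_i<-c_ks$. So an error forces $\max_i|X_i-\mu_i|>c_ks$, an event of probability exactly $\alpha$.

For SD2 the same argument shows only that an error at position $l$ forces $|X_i-\mu_i|>c_ls$, and $l$ may be $1$. The covering event is then $\max_i|X_i-\mu_i|>c_1s$, whose probability exceeds $P(|Z_1|>c_1s)=\alpha$. To do better one has to know how many statistics can be treated as null, which is what the random set $M$ in Proposition 2 supplies.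

### Waiting for $X_2$ to reach zero

Take $k=2$, $0<\varrho<1$, $\mu_1=0<\mu_2$. Let $X(t)=\mu+B(t)$, $0\le t\le 1$, where $B$ is a Brownian motion with $\mathrm{Cov}(B_i(t),B_j(u))=R_{ij}\min(t,u)$, so that $X(1)$ has the law of $X$. The obvious extension of Section 1 is to put $2$ into $M$ when $X_2$ hits $0$. Let $H$ be the event that it does so by time $1$. The argument would need
$$P\big(H,\ |X_1(1)|\le c_2s,\ |X_2(1)|\le c_2s\big)\ \ge\ P(H)\,p_2(s). \tag{4}$$

For fixed $s>0$ and large $\mu_2$ this is false. Write $X_1=\varrho(X_2-\mu_2)+W$; here $W$ is a Brownian motion started at $0$ with variance $1-\varrho^2$ per unit time, uncorrelated with $X_2$ and hence independent of it. If $|X_1(1)|\le c_2s$ and $|X_2(1)|\le c_2s$, then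
$$W(1)=X_1(1)-\varrho(X_2(1)-\mu_2)\ \ge\ -c_2s-\varrho c_2s+\varrho\mu_2 .$$
The event on the right is independent of $H$, and its probability tends to $0$ as $\mu_2\to\infty$. So the left side of (4) is at most $P(H)$ times a quantity tending to $0$, while $p_2(s)>0$ is fixed. The reason is visible: the information that $X_2$ went all the way from $\mu_2$ to $0$ pulls the correlated coordinate $X_1$ by about $-\varrho\mu_2$. We centered the new member of $M$ and de-centered the old one.

### Waiting for the residual

In the same example, use instead $V=X_2-\varrho X_1$. It is a Brownian motion started at $\mu_2$, with variance $1-\varrho^2$ per unit time, independent of the process $X_1$. Put $2$ into $M$ when $V$ hits $0$.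

If $V$ does not hit $0$ in $[0,1]$, then $M=\{1\}$ and $V(1)>0$. Since $X_1$ is independent of $V$, we have $|X_1(1)|\le c_1s$ with conditional probability $p_1(s)$, and then
$$X_2(1)=V(1)+\varrho X_1(1)>-\varrho c_1s\ \ge\ -c_1s .$$
The sign of $X_2(1)$ may be wrong, but a wrong-signed $X_2(1)$ is at most $c_1s$ in absolute value, and this is the slack that Lemma 1 allows.

If $V$ hits $0$, first at time $\sigma_1$, then given $\sigma_1$ and $X_1$ the variable $V(1)$ is $N(0,(1-\varrho^2)(1-\sigma_1))$. So given $\sigma_1$ the pair $(X_1,X_2)(1)=(X_1,\varrho X_1+V)(1)$ is *centered* normal with covariance matrix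
$$\begin{pmatrix}1&\varrho\\ \varrho&\varrho^2+(1-\varrho^2)(1-\sigma_1)\end{pmatrix}\ \preceq\ \begin{pmatrix}1&\varrho\\ \varrho&1\end{pmatrix}=R .$$
Here $C\preceq C'$ means that $C'-C$ is positive semidefinite. Anderson's inequality (Lemma 5 below) says that a centered normal vector with smaller covariance is more likely to lie in a symmetric convex set. So both coordinates are at most $c_2s$ in absolute value with conditional probability at least $p_2(s)$. Combining the cases, $P(\text{no error}\mid s)\ge P(|M|=1)\,p_1(s)+P(|M|=2)\,p_2(s)$, and the expectation of the right side is $1-\alpha$. This settles $k=2$ with one true hypothesis.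

### Two false hypotheses

Let $k=2$ and $\mu_1,\mu_2>0$. Start with $M=\emptyset$ and watch $X_1$ and $X_2$ themselves. Suppose $X_1$ reaches $0$ first, at time $\tau_1$. From then on $M=\{1\}$ and we watch $V=X_2-\varrho X_1$. Two things make this switch possible.

First, the sign survives it: $V(\tau_1)=X_2(\tau_1)\ge0$, because $X_1(\tau_1)=0$. Second, the selection does not spoil the future of $X_1$. Whether $X_1$ reaches $0$ before $X_2=V+\varrho X_1$ does depends on the whole path of $V$, but on the path of $X_1$ only up to the time when it hits $0$. After that time $X_1$ is a fresh Brownian motion from $0$, independent of the information used. The rest of the proof makes these two observations work for any number of coordinates.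

## 3. Regression residuals and Anderson's inequality

In Sections 3 to 5, $R$ is *any* positive definite $k\times k$ correlation matrix, with blocks $R_{MM}$ and rows $R_{iM}$. The argument is no longer in this generality, and it will serve again in Section 7.

**Definition (residuals).** For nonempty $M\subset\{1,\dots,k\}$ and $i\notin M$ let $\beta_i^M=R_{iM}R_{MM}^{-1}$ (a row vector) and $V_i^M=X_i-\beta_i^MX_M$. For $M=\emptyset$ put $V_i^\emptyset=X_i$.

These are linear forms in $X$ with no constant term; for $k=2$ and $M=\{1\}$ we recover $V_2^{\{1\}}=X_2-\varrho X_1$. Covariances do not depend on the mean $\mu$.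

**Lemma 3.** (a) $(V_i^M)_{i\notin M}$ is uncorrelated with $X_M$, and its covariance matrix is nonsingular. (b) If $i\notin M$ and $l\notin M\cup\{i\}$, then, as linear forms, $V_l^{M\cup\{i\}}=V_l^M-\kappa V_i^M$ for a constant $\kappa$.

*Proof.* (a) $\mathrm{Cov}(V_i^M,X_M)=R_{iM}-R_{iM}R_{MM}^{-1}R_{MM}=0$. The vector $(X_M,(V_i^M)_{i\notin M})$ is an invertible linear image of $X$, so its covariance matrix is nonsingular. That matrix is block diagonal, so each block is nonsingular.

(b) By (a), $\mathrm{Var}(V_i^M)>0$. Let $\kappa=\mathrm{Cov}(V_l^M,V_i^M)/\mathrm{Var}(V_i^M)$. The form $V_l^M-\kappa V_i^M$ is $X_l$ minus a linear function of $X_{M\cup\{i\}}$. It is uncorrelated with $X_M$ by (a) and with $V_i^M$ by the choice of $\kappa$, hence with $X_i$, which is $V_i^M$ plus a linear function of $X_M$. So it is uncorrelated with $X_{M\cup\{i\}}$. Only one form has these properties: if $X_l-aX_{M\cup\{i\}}$ and $X_l-a'X_{M\cup\{i\}}$ are both uncorrelated with $X_{M\cup\{i\}}$, then $(a-a')R_{M\cup\{i\},M\cup\{i\}}=0$ and $a=a'$. By (a), $V_l^{M\cup\{i\}}$ is that form. $\square$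

**Lemma 4 (equicorrelation).** Let all off-diagonal entries of $R$ equal $\varrho\in[0,1)$, let $n=|M|\ge1$ and $i\notin M$. Then every entry of $\beta_i^M$ equals $b_n=\varrho/(1+(n-1)\varrho)$, and $0\le nb_n<1$.

*Proof.* For $j\in M$, $\mathrm{Cov}\big(X_i-b_n\sum_{h\in M}X_h,\,X_j\big)=\varrho-b_n(1+(n-1)\varrho)=0$. Since $R_{MM}$ is nonsingular, the coefficients with this property are unique, so they form $\beta_i^M$. Finally $nb_n=n\varrho/(1-\varrho+n\varrho)$, which lies in $[0,1)$. $\square$

We recall the Prékopa–Leindler inequality in the case we need: if $f,g,h\ge0$ are measurable on $\mathbb R^d$ and $h(\frac{x+y}2)\ge\sqrt{f(x)g(y)}$ for all $x,y$, then $\int h\ge(\int f)^{1/2}(\int g)^{1/2}$.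

**Lemma 5 (Anderson).** Let $C$ be positive definite, $Z_1\sim N(0,C)$, and let $A$ be a closed convex set with $A=-A$. Then $P(Z_1+d\in A)\le P(Z_1\in A)$ for every vector $d$. Consequently $N(0,C')(A)\le N(0,C)(A)$ whenever $C\preceq C'$.

*Proof.* Let $f_C$ be the density of $Z_1$. It is log-concave, so $f_C(\frac{x+y}2)\ge\sqrt{f_C(x)f_C(y)}$. Put $A_1=A-d$ and $A_2=A+d$. By convexity $\frac12A_1+\frac12A_2\subseteq A$, so the inequality above applies to $f=f_C1_{A_1}$, $g=f_C1_{A_2}$, $h=f_C1_A$ and gives
$$P(Z_1\in A)\ge P(Z_1\in A_1)^{1/2}P(Z_1\in A_2)^{1/2}.$$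
Since $A=-A$, we have $A_2=-A_1$, and the two probabilities on the right are equal by the symmetry of $Z_1$. Both equal $P(Z_1\in A-d)=P(Z_1+d\in A)$. For the second statement, $N(0,C')$ is the law of $Z_1+D$ with $D\sim N(0,C'-C)$ independent of $Z_1$; condition on $D$. $\square$

## 4. A null set that grows along a Brownian path

Let $B(t)$, $0\le t\le1$, be a $k$-dimensional Brownian motion with $\mathrm{Cov}(B_i(t),B_j(u))=R_{ij}\min(t,u)$, independent of $s$, and let $X(t)=\mu+B(t)$. Error probabilities depend only on the joint law of $(X,s)$, so we may take $X=X(1)$. Let $V_i^M(t)$ be the linear form $V_i^M$ applied to $X(t)$.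

**Construction.** Put $M_0=I_0$ and $\tau_0=0$. Given $M_a$ and $\tau_a$, let
$$\tau_{a+1}=\min\{t\in[\tau_a,1]:\ V_l^{M_a}(t)=0\ \text{ for some } l\notin M_a\}.$$
If there is no such $t$, stop and put $r^*=a$, $M=M_a$. Otherwise let $i_{a+1}$ be the smallest $l\notin M_a$ with $V_l^{M_a}(\tau_{a+1})=0$, and put $M_{a+1}=M_a\cup\{i_{a+1}\}$.

The minimum is attained because paths are continuous. If several residuals vanish at the same time, the next step may have $\tau_{a+2}=\tau_{a+1}$; this is allowed. The construction stops after at most $k-|I_0|$ steps. If $\varrho=0$ in the equicorrelated model, then $V_l^M=X_l$ for all $M$, and $M$ is the set of Section 1: the coordinates that start at $0$ or hit $0$.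

**Lemma 6 (signs).** At termination, for every $i\notin M$, the number $V_i^M(1)$ is nonzero and has the sign of $\mu_i$.

*Proof.* **Step 1: the sign is never lost.** We show by induction on $a$ that
$$\mathrm{sgn}(\mu_l)\,V_l^{M_a}(\tau_a)\ge0\qquad\text{for all } l\notin M_a . \tag{5}$$
For $a=0$, the starting value of $X_{I_0}$ is $0$, so $V_l^{I_0}(0)=\mu_l$. Now assume (5) for $a$ and suppose step $a+1$ takes place. If $\tau_{a+1}=\tau_a$, then $\mathrm{sgn}(\mu_l)V_l^{M_a}(\tau_{a+1})\ge0$ by (5). If $\tau_{a+1}>\tau_a$, then $V_l^{M_a}$ has no zero on $[\tau_a,\tau_{a+1})$, so by (5) and continuity $\mathrm{sgn}(\mu_l)V_l^{M_a}>0$ there, and it is $\ge0$ at $\tau_{a+1}$. In both cases we switch to the new residual. By Lemma 3(b), for $l\notin M_{a+1}$,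
$$V_l^{M_{a+1}}(\tau_{a+1})=V_l^{M_a}(\tau_{a+1})-\kappa V_{i_{a+1}}^{M_a}(\tau_{a+1})=V_l^{M_a}(\tau_{a+1}),$$
because $V_{i_{a+1}}^{M_a}(\tau_{a+1})=0$. This is (5) for $a+1$.

**Step 2: the last stretch.** At termination no $V_l^M$ with $l\notin M$ vanishes on $[\tau_{r^*},1]$. So each keeps a constant nonzero sign there, which by (5) is the sign of $\mu_l$. $\square$

## 5. The law of $X_M(1)$ given how $M$ grew

**Lemma 7.** Fix $r\ge 0$ and a sequence $i_1,\dots,i_r$ of distinct indices outside $I_0$. Let $E$ be the event that $r^*=r$ and that the construction chooses exactly this sequence. Let $M=I_0\cup\{i_1,\dots,i_r\}$ be nonempty, and let $A\subset\mathbb R^M$ be closed and convex with $A=-A$.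

(a) $P(E,\ X_M(1)\in A)\ \ge\ P(E)\,P(Z_M\in A)$, where $Z\sim N(0,R)$.

(b) If moreover $r\ge1$, $P(E)>0$, and $A$ is bounded with nonempty interior, the inequality in (a) is strict.

*Proof.* The plan is to decompose $X$ into independent Brownian motions, one for each member that joins, and to condition on each of them only up to the time at which it joins.

**Step 1: independent coordinates.** Put $M_a=I_0\cup\{i_1,\dots,i_a\}$, now a deterministic set, and
$$Y_0=X_{I_0},\qquad Y_a=V_{i_a}^{M_{a-1}}\ (1\le a\le r),\qquad Y_{r+1}=(V_l^{M_r})_{l\notin M_r},$$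
omitting $Y_0$ if $I_0=\emptyset$ and $Y_{r+1}$ if $M_r=\{1,\dots,k\}$. For $a\ge1$, the forms $Y_0,\dots,Y_{a-1}$ are linear functions of $X_{M_{a-1}}$, and by Lemma 3(a) $Y_a$ is uncorrelated with $X_{M_{a-1}}$. Covariances of linear forms in $X(t)$ and $X(u)$ are $\min(t,u)$ times those at time $1$, so the processes are uncorrelated at all pairs of times. Everything is jointly Gaussian. Hence $Y_0,\dots,Y_{r+1}$ are independent Brownian motions with deterministic starting points, $Y_0$ starts at $0$, and for $1\le a\le r$ the process $Y_a$ has a variance parameter $\varsigma_a^2>0$.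

**Step 2: joining times and the information to condition on.** Put $\sigma_0=0$ and
$$\sigma_a=\inf\{t\in[\sigma_{a-1},1]:\ Y_a(t)=0\},\qquad 1\le a\le r,$$
with $\inf\emptyset=\infty$, and $\sigma_a=\infty$ if $\sigma_{a-1}=\infty$. Let $Y_a^\circ(t)=Y_a(t\wedge\sigma_a)$, $0\le t\le1$, and let $\mathcal G$ be the $\sigma$-field generated by the path $Y_{r+1}$, by $\sigma_1,\dots,\sigma_r$, and by the stopped paths $Y_1^\circ,\dots,Y_r^\circ$.

**Step 3: $E\in\mathcal G$, and $\tau_a=\sigma_a$ on $E$.** This says that the selection looks at $Y_a$ only up to the time $\sigma_a$. We claim that $E$ holds if and only if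

- $\sigma_r\le1$;
- for each $1\le a\le r$, no $V_l^{M_{a-1}}$ with $l\notin M_{a-1}$ vanishes on $[\sigma_{a-1},\sigma_a)$, and $i_a$ is the smallest $l\notin M_{a-1}$ with $V_l^{M_{a-1}}(\sigma_a)=0$;
- no $V_l^{M_r}$ with $l\notin M_r$ vanishes on $[\sigma_r,1]$.

Suppose $E$ holds, and suppose $\tau_{a-1}=\sigma_{a-1}$, which is true for $a=1$. Then $\tau_a$ is the first time in $[\sigma_{a-1},1]$ at which some $V_l^{M_{a-1}}$ vanishes, and $Y_a=V_{i_a}^{M_{a-1}}$ vanishes at that time. So $\tau_a$ is the first zero of $Y_a$ in $[\sigma_{a-1},1]$, that is, $\tau_a=\sigma_a$. By induction this holds for all $a\le r$, and the three conditions follow. Conversely, under the three conditions the construction chooses $i_1,\dots,i_r$ at the times $\sigma_1,\dots,\sigma_r$ and then stops.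

It remains to see that the conditions are $\mathcal G$-measurable. Let $l\notin M_{a-1}$. If $l=i_a$, then $V_l^{M_{a-1}}=Y_a$; otherwise Lemma 3(b) gives $V_l^{M_{a-1}}=V_l^{M_a}+\kappa Y_a$. Repeating this until $l=i_b$ for some $b$, or until $M_r$ is reached, we see that $V_l^{M_{a-1}}$ is a fixed linear combination of the components of $Y_a,Y_{a+1},\dots,Y_{r+1}$. The second condition involves it only at times $t\le\sigma_a$. For such $t$ and $a\le b\le r$ we have $t\le\sigma_b$, because the $\sigma$'s are nondecreasing, so $Y_b(t)=Y_b^\circ(t)$. Thus the second condition is a measurable condition on the $\sigma_b$, the stopped paths and $Y_{r+1}$. The third involves only $\sigma_r$ and $Y_{r+1}$. Hence $E\in\mathcal G$.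

**Step 4: for each $a$, place $\mathcal G$ in the past of $Y_a$ at time $\sigma_a$.** This prepares the use of the strong Markov property. Fix $1\le a\le r$ and let
$$\mathcal F_t^a=\sigma\big(Y_a(u),\,u\le t;\ \text{the whole paths } Y_b,\ b\ne a\big),$$
where $b$ runs over all other indices in $\{0,\dots,r+1\}$. By independence, $Y_a$ is a Brownian motion relative to $(\mathcal F_t^a)$. The time $\sigma_{a-1}$ is a function of $Y_1,\dots,Y_{a-1}$, hence $\mathcal F_0^a$-measurable. For $t\le1$,
$$\{\sigma_a\le t\}=\Big\{\sigma_{a-1}\le t,\ \min_{[\sigma_{a-1},t]}|Y_a|=0\Big\}\in\mathcal F_t^a ,$$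
so $\sigma_a$ is a stopping time. Put $\mathcal H_a=\mathcal F^a_{\sigma_a\wedge1}$. We claim $\mathcal G\subseteq\mathcal H_a$, and check the generators of $\mathcal G$ one by one.

- $Y_{r+1}$, and $\sigma_b$ and $Y_b^\circ$ for $b<a$, are $\mathcal F_0^a$-measurable.
- $Y_a^\circ$ is $Y_a$ stopped at $\sigma_a\wedge1$, so it is $\mathcal H_a$-measurable. For $u<1$, $\{\sigma_a\le u\}=\{\sigma_a\wedge1\le u\}\in\mathcal H_a$. The event $\{\sigma_a=\infty\}$ lies in $\mathcal F_1^a$ and does not meet $\{\sigma_a\wedge1\le t\}$ for $t<1$, so it lies in $\mathcal H_a$. Hence $\sigma_a$ is $\mathcal H_a$-measurable.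
- For $b>a$ argue by induction on $b$: $\sigma_b$ is a measurable function of $\sigma_{b-1}$, which is $\mathcal H_a$-measurable, and of the path $Y_b$, which is $\mathcal F_0^a$-measurable. So $\sigma_b$ and $Y_b^\circ$ are $\mathcal H_a$-measurable.

**Step 5: the conditional law of the endpoints.** The strong Markov property says: if $\rho\le1$ is a stopping time, then given $\mathcal F^a_\rho$ the variable $Y_a(1)$ is $N(Y_a(\rho),\varsigma_a^2(1-\rho))$. With $\rho=\sigma_a\wedge1$ and $Y_a(\sigma_a)=0$ on $\{\sigma_a\le1\}$, we get: on $\{\sigma_a\le1\}$, the law of $Y_a(1)$ given $\mathcal H_a$ is $N(0,\varsigma_a^2(1-\sigma_a))$.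

Let $g$ be bounded and $\mathcal G$-measurable, let $h_0,\dots,h_r$ be bounded and measurable, and consider
$$E\Big[1_E\,g\,h_0(Y_0(1))\prod_{b=1}^rh_b(Y_b(1))\Big].$$
Take $a=1$. The factors $1_E$ and $g$ are $\mathcal H_1$-measurable by Steps 3 and 4, and so are all $h_b(Y_b(1))$ with $b\ne1$, which are even $\mathcal F_0^1$-measurable. On $E$ we have $\sigma_1\le1$. So $h_1(Y_1(1))$ may be replaced by $\int h_1\,dN(0,\varsigma_1^2(1-\sigma_1))$. On $E$ this is a bounded function of $\sigma_1$, hence $\mathcal G$-measurable, and it can be absorbed into $g$. Now do the same for $a=2,\dots,r$. Finally $Y_0$ is independent of $\mathcal G$, which is built from $Y_1,\dots,Y_{r+1}$, so $h_0(Y_0(1))$ may be replaced by $E\,h_0(Y_0(1))$. Since products $h_0\cdots h_r$ determine a joint law, we have shown: conditionally on $\mathcal G$, on $E$, the variables $Y_0(1),\dots,Y_r(1)$ are independent with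
$$Y_0(1)\sim N(0,R_{I_0I_0}),\qquad Y_a(1)\sim N\big(0,\varsigma_a^2(1-\sigma_a)\big)\quad(1\le a\le r). \tag{6}$$

**Step 6: compare covariances.** Since $X_{i_a}=Y_a+\beta_{i_a}^{M_{a-1}}X_{M_{a-1}}$ (with no second term if $M_{a-1}=\emptyset$), we can write $X_M(1)=L\,(Y_0,\dots,Y_r)(1)$ with a fixed invertible triangular matrix $L$ that does not depend on $\mu$ and with no constant term. By (6), given $\mathcal G$ and on $E$, $X_M(1)$ is centered normal with covariance
$$C=L\,\mathrm{diag}\big(R_{I_0I_0},\varsigma_1^2(1-\sigma_1),\dots,\varsigma_r^2(1-\sigma_r)\big)L^T\ \preceq\ L\,\mathrm{diag}\big(R_{I_0I_0},\varsigma_1^2,\dots,\varsigma_r^2\big)L^T=R_{MM} .$$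
The last equality holds because the right-hand matrix is the unconditional covariance of $X_M(1)$. If $\sigma_a=1$, then $Y_a(1)=0$, which has probability $0$. So almost surely on $E$ all $\sigma_a<1$ and $C$ is positive definite. Lemma 5 gives
$$P(X_M(1)\in A\mid\mathcal G)\ \ge\ P(Z_M\in A)\qquad\text{almost surely on }E. \tag{7}$$
Integrating over $E\in\mathcal G$ proves (a).

**Step 7: strictness.** Let the hypotheses of (b) hold. On $E$ we have $\tau_1>0$, because $V_l^{I_0}(0)=\mu_l\ne0$ for $l\notin I_0$. So $\sigma_a\ge\sigma_1=\tau_1>0$ for all $a\ge1$, and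
$$\Delta=R_{MM}-C=L\,\mathrm{diag}\big(0,\varsigma_1^2\sigma_1,\dots,\varsigma_r^2\sigma_r\big)L^T$$
is positive semidefinite and nonzero. Let $Z_1\sim N(0,C)$ and $D\sim N(0,\Delta)$ be independent, so that $Z_1+D$ has the law of $Z_M$. By Lemma 5, $P(Z_1+d\in A)\le P(Z_1\in A)$ for every $d$. Also $P(Z_1\in A)>0$, since $A$ has interior points, and $P(Z_1+d\in A)\to0$ as $|d|\to\infty$, since $A$ is bounded. So the inequality is strict once $|d|>K$ for some $K$, and $P(|D|>K)>0$ because $\Delta\ne0$. Conditioning on $D$ gives $P(Z_1+D\in A)<P(Z_1\in A)$. Hence (7) is strict almost surely on $E$, and since $P(E)>0$ the integrated inequality is strict. $\square$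

## 6. Proof of Theorem A

Now $R$ is again the equicorrelation matrix with $\varrho\in[0,1)$, and $M$ is the random set produced by the construction, $n=|M|$.

**Step 1: small values on $M$ exclude errors.** Suppose $|X_j(1)|\le c_ns$ for all $j\in M$. We check the hypotheses of Lemma 1 for $T_i=X_i(1)/s$. By construction $M\supseteq I_0$. Let $i\in I_+\setminus M$. If $n\ge1$, Lemmas 4 and 6 give
$$X_i(1)=V_i^M(1)+b_n\sum_{j\in M}X_j(1)\ >\ -n|b_n|\,c_ns\ \ge\ -c_ns ; \tag{8}$$
if $n=0$, then $X_i(1)=V_i^\emptyset(1)>0=-c_0s$. The same argument with signs reversed gives $X_i(1)\le c_ns$ for $i\in I_-\setminus M$. By Lemma 1, SD2 makes no error.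

**Step 2: the bound.** The Brownian motion, hence $M$, is independent of $s$, so we may fix $s$. For each possible sequence with $|M|=n\ge1$ apply Lemma 7(a) with $A=\{x\in\mathbb R^M:\max_j|x_j|\le c_ns\}$; here $P(Z_M\in A)=p_n(s)$. Let $\pi_n=P(|M|=n)$, which does not depend on $s$. Summing over the sequences, and using $p_0=1$ for $n=0$, we get from Step 1
$$P(\text{no error}\mid s)\ \ge\ \sum_{n=0}^k\pi_n\,p_n(s). \tag{9}$$
Take expectations and use (2): $P(\text{no error})\ge\pi_0+(1-\alpha)(1-\pi_0)$. Therefore
$$\mathrm{FWE}(\theta,\sigma^2)\ \le\ \alpha(1-\pi_0)\ \le\ \alpha . \tag{10}$$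

**Step 3: equality at $\theta=0$.** Here every rejection is an error, and a rejection occurs if and only if $|T|_{(k)}>c_k$. This event has probability $\alpha$.

**Step 4: strict inequality for $\theta\ne0$.** We show that at least one index joins with positive probability, and use Lemma 7(b). Choose $i\notin I_0$. The process $V_i^{I_0}$ is a Brownian motion with positive variance parameter, by Lemma 3(a), started at $\mu_i\ne0$. With positive probability its value at time $1$ has the sign opposite to $\mu_i$, and then it has a zero in $[0,1]$. So $P(r^*\ge1)>0$, and some sequence with $r\ge1$ has $P(E)>0$. For this sequence $n\ge1$, and the cube $A$ of Step 2 is bounded with nonempty interior, because $c_ns>0$. By Lemma 7(b) its contribution to (9) is strictly larger than $P(E)p_n(s)$, for every $s>0$. So (9) is strict for every $s>0$. Its right side has expectation at least $1-\alpha$, hence $P(\text{no error})>1-\alpha$, that is, $\mathrm{FWE}<\alpha$. $\blacksquare$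

## 7. Other correlation matrices and closed procedures

Lemmas 3, 5, 6 and 7 hold for every positive definite correlation matrix. Equal correlations entered only through $p_n$, which depends on $|M|$ alone, and through the bound in (8). This gives a more general theorem, in which critical values are attached to sets.

**Definition (closed procedure).** Let constants $c_M>0$ be given for all nonempty $M\subseteq\{1,\dots,k\}$. The closed procedure rejects $H_i:\mu_i=0$ if and only if $\max_{j\in M}|T_j|>c_M$ for all $M\ni i$, and it declares the sign of $T_i$.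

For example, SD2 is the closed procedure with $c_M=c_{|M|}$. Let $i$ be at position $m$. If SD2 rejects it and $M\ni i$ has $n$ members, then the highest position in $M$ is some $l\ge\max(m,n)$, so $\max_{j\in M}|T_j|=|T|_{(l)}>c_l\ge c_n$. Conversely, if the closed procedure rejects it, take for $M$ the positions $1,\dots,l$ with $l\ge m$: this gives $|T|_{(l)}>c_l$ for all $l\ge m$.

**Theorem B.** Let $X\sim N(\mu,R)$ with $R$ a positive definite $k\times k$ correlation matrix satisfying
$$\|R_{iM}R_{MM}^{-1}\|_1\le1\qquad\text{for all nonempty } M\subsetneq\{1,\dots,k\},\ i\notin M. \tag{11}$$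
Let $s>0$ be any random variable independent of $X$ (for instance a constant, that is, known variance), and $T_i=X_i/s$. Let $c_M>0$ be constants for nonempty $M\subseteq\{1,\dots,k\}$, with $c_M\le c_{M'}$ if $M\subseteq M'$ and $P_{\mu=0}(\max_{j\in M}|T_j|>c_M)\le\alpha$. Then for all $\mu$ the closed procedure with these constants has probability at most $\alpha$ of making at least one false rejection or type III error.

To see what (11) asks, take $k=3$ with all correlations equal to $\varrho\in(-\frac12,0)$. For $|M|=1$ the norm is $|\varrho|\le1$. For $|M|=2$ both coefficients are $\varrho/(1+\varrho)$, and the norm $2|\varrho|/(1-|\varrho|)$ is at most $1$ exactly when $|\varrho|\le\frac13$.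

*Proof.* Put $c_\emptyset=0$.

**Step 1: the deterministic criterion.** This replaces Lemma 1. Let $M\supseteq I_0$, and suppose $|T_j|\le c_M$ for $j\in M$, $T_i\ge-c_M$ for $i\in I_+\setminus M$, and $T_i\le c_M$ for $i\in I_-\setminus M$. Then there is no error. No $j\in M$ is rejected, because the test of $M$ itself accepts. Let $i\notin M$, so $i\in I_+\cup I_-$, and suppose $T_i$ has the wrong sign. The one-sided bound gives $|T_i|\le c_M$, so $\max_{j\in M\cup\{i\}}|T_j|\le c_M\le c_{M\cup\{i\}}$, and $i$ is not rejected.

**Step 2: small values on $M$ exclude errors.** Let $M$ be the random set of Section 4 and suppose $|X_j(1)|\le c_Ms$ for all $j\in M$. Let $i\in I_+\setminus M$. If $M\ne\emptyset$, then by (11) $|\beta_i^MX_M(1)|\le\max_{j\in M}|X_j(1)|\le c_Ms$. Together with Lemma 6 this yields $X_i(1)=V_i^M(1)+\beta_i^MX_M(1)>-c_Ms$. If $M=\emptyset$, then $X_i(1)>0$ by Lemma 6. The case $i\in I_-\setminus M$ is symmetric. By Step 1 there is no error.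

**Step 3: the bound.** Let $Z\sim N(0,R)$ be independent of $s$, $p_M(s)=P(|Z_j|\le c_Ms\ \forall j\in M)$ for fixed $s$, and $p_\emptyset=1$. Let $\pi_M$ be the probability that the construction ends in $M$; it does not depend on $s$. Lemma 7(a), applied for each sequence with $A=\{x\in\mathbb R^M:\max_j|x_j|\le c_Ms\}$, gives $P(\text{no error}\mid s)\ge\sum_M\pi_M\,p_M(s)$. For $M\neq\emptyset$, $E\,p_M(s)=P_{\mu=0}(\max_{j\in M}|T_j|\le c_M)\ge1-\alpha$. Taking expectations, $P(\text{no error})\ge1-\alpha$. $\blacksquare$

**Corollary.** Theorem A, including equality if and only if $\theta=0$, also holds for SD2 with equicorrelation $\varrho\in[-\frac1{2k-3},1)$, where $\varrho>-1$ if $k=2$. It also holds with $s=S/\sigma$ replaced by any positive random variable independent of the $\hat\theta_i$ whose law does not depend on the parameters (including known $\sigma$, $s=1$), if the $c_m$ are the corresponding exact upper $\alpha$ points.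

*Proof.* **Step 1: the correlation matrix.** Let $\varrho<0$ lie in the stated range. If $k>2$, then $2k-3>k-1$ and so $\varrho>-\frac1{k-1}$; if $k=2$, this is the assumption $\varrho>-1$. The eigenvalues of $R$ are $1-\varrho$ and $1+(k-1)\varrho$, so $R$ is positive definite. Moreover $1+(n-1)\varrho>0$ for $n\le k$.

**Step 2: the regression coefficients.** As in the proof of Lemma 4, for $|M|=n\le k-1$ and $i\notin M$ the equation $\varrho-b_n(1+(n-1)\varrho)=0$ shows that all entries of $\beta_i^M$ equal $b_n=\varrho/(1+(n-1)\varrho)$. Hence for $\varrho<0$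
$$\|\beta_i^M\|_1=n|b_n|=\frac{n|\varrho|}{1-(n-1)|\varrho|},$$
which is at most $1$ if and only if $(2n-1)|\varrho|\le1$. Since $2n-1\le2k-3$ and $|\varrho|\le\frac1{2k-3}$, this holds. For $\varrho\ge0$ use Lemma 4.

**Step 3: what the proof of Theorem A used.** The derivation of (2) and of $0<c_1\le\dots\le c_k$ used that $Z$ has a positive density, that its law is exchangeable, that $s>0$ is independent of $Z$, and that the $c_m$ are exact upper $\alpha$ points. The proof of Lemma 1 used only that the $c_m$ are nondecreasing and nonnegative. Lemmas 3, 5, 6 and 7 hold for every positive definite $R$. In Section 6, the form of the regression in (8) and the bound $n|b_n|\le1$ for $1\le n\le k-1$ are provided by Step 2, since an index $i\notin M$ exists only if $n\le k-1$. The rest of Section 6 used that $s>0$ is independent of the Brownian motion, (2), and $c_n>0$ for $n\ge1$. All of this holds here, so (10), the equality at $\theta=0$ and the strict inequality for $\theta\ne0$ follow. $\blacksquare$
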